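
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Universality of two-state integer weighted automata\\ on infinite words is undecidable}


\begin{abstract}
An integer weighted automaton accepts an infinite word if some run on it is, after at least one letter, in an accepting state with accumulated weight $0$. We prove that it is undecidable whether a two-state automaton of this kind accepts every infinite word. This holds even if every state has a transition on every letter, the second state is never left, and each state carries exactly one loop per letter, so that a run can choose only when, and with which weight, it moves to the second state. The proof reads acceptance as a walk on the integers that must avoid positions placed earlier by a faster walk, and uses this to simulate a queue. We also show that the one-state problem is decidable.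
\end{abstract}

\section{The question and the answer}

\subsection*{Weighted automata}

An \emph{integer weighted automaton on infinite words} is a tuple $\mathcal A=(Q,\Sigma,\delta,q_0,F)$ with a finite set $Q$ of states, a finite nonempty alphabet $\Sigma$, an initial state $q_0\in Q$, a set $F\subseteq Q$ of accepting states, and a finite set $\delta\subseteq Q\times\Sigma\times\mathbb Z\times Q$ of weighted transitions. It may be nondeterministic. A \emph{run} on an infinite word $w=w_1w_2w_3\cdots\in\Sigma^\omega$ is an infinite sequence of transitions $(q_{i-1},w_i,t_i,q_i)\in\delta$, $i\ge1$, starting in $q_0$. Its weight after $n$ letters is $t_1+\dots+t_n$. A \emph{finite run} on a finite word is defined in the same way, with one transition per letter. The word $w$ is \emph{accepted} if some run on $w$ is, after some number $n\ge1$ of letters, in an accepting state with weight $0$. The automaton is \emph{universal} if it accepts every word in $\Sigma^\omega$.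

The universality problem, to decide whether a given automaton is universal, is known to be undecidable for weighted automata on infinite words in general. Whether it is decidable for automata with only two states is an open problem posed in~\cite{source}. We show that it is not.

\subsection*{What one might guess}

Consider first a single state, which is accepting, with exactly one loop per letter. If the loop on $a$ has nonzero weight, then $a^\omega$ is not accepted. So the automaton is universal if and only if all weights are $0$.

If the state has several loops on $a$, with set of weights $Z_a$, then the possible weights after a finite word $u_1\cdots u_n$ form the sumset $Z_{u_1}+\dots+Z_{u_n}$. This set depends only on how often each letter occurs. For example, let $Z_a=\{-1,1\}$ and $Z_b=\{-2,2\}$. Then $a^\omega$ and $b^\omega$ are accepted, but $ab^\omega$ is not, since all its weights are odd. Questions of this kind concern signs and residues of sums, and we shall see in Section~\ref{sec:one} that the one-state problem is decidable.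

A second state seems to add little. If there is no transition from $q_1$ back to $q_0$ and each state has one loop per letter, then the only thing a run can choose is when to move from $q_0$ to $q_1$, and with which weight. One might expect that such a device cannot follow a computation. Nevertheless it can: the word itself carries the computation, and the single choice of the run serves to point out an error.

\subsection*{Completeness}

Call an automaton \emph{complete} if every state has at least one outgoing transition on every letter. In a complete automaton every finite run, on a finite prefix of $w$, extends to a run on $w$. Hence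
\begin{equation}\label{eq:finite}
\begin{aligned}
w\text{ is accepted}\iff{}&\text{some finite run from }q_0\text{ on a nonempty prefix of }w\\
&\text{ends in an accepting state with weight }0 .
\end{aligned}
\end{equation}
Without completeness this fails. Let $\Sigma=\{a\}$, $F=\{q_1\}$, and let the only transition go from $q_0$ to $q_1$ on $a$ with weight $0$. A finite run reaches $q_1$ with weight $0$, but $a^\omega$ has no run and is not accepted.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Given a Turing machine $M$, started on the blank tape, one can compute a complete two-state weighted automaton $\mathcal A_M$ such that every infinite word is accepted by $\mathcal A_M$ if and only if $M$ halts. Hence universality is undecidable for two-state weighted automata on infinite words, even for complete ones.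
\end{theorem}

Recall that $\Sigma^0_1$ is the class of recursively enumerable sets. A problem is $\Sigma^0_1$-hard if the halting problem on the blank tape reduces to it by a computable map, and $\Sigma^0_1$-complete if moreover it is itself in $\Sigma^0_1$.

\begin{theorem}\label{thm:suppl}
\begin{enumerate}
\item[(1)] In Theorem~\ref{thm:main} the automaton can be taken with states $q_0$ (initial) and $q_1$, no transition from $q_1$ to $q_0$, exactly one loop per letter at each state (so that nondeterminism occurs only at $q_0$), and accepting set either $\{q_1\}$ or $\{q_0,q_1\}$, as one prefers.
\item[(2)] Undecidability holds for a family of complete two-state automata over one fixed alphabet in which all transitions are fixed except those labeled by one letter $\star$.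
\item[(3)] For every $k\ge2$, universality of complete $k$-state automata is $\Sigma^0_1$-complete. Universality of not necessarily complete $k$-state automata, $k\ge 2$, is $\Sigma^0_1$-hard.
\item[(4)] Universality of one-state automata, complete or not, is decidable. So universality of $k$-state automata is decidable if and only if $k=1$.
\end{enumerate}
\end{theorem}

For incomplete automata we claim no upper bound in (3): the example above shows that finite runs do not witness acceptance there. Apart from K\"onig's lemma, the only result we use from outside is Turing's theorem. The halting problem on the blank tape is undecidable, indeed $\Sigma^0_1$-complete, and there is a fixed (universal) machine whose halting problem on given inputs is undecidable.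

\subsection*{Plan}

Section~\ref{sec:landing} translates acceptance into a statement about a walker on the integers that must avoid certain positions. Section~\ref{sec:example} works out by hand a small case of the construction, an automaton that rejects exactly one word. Sections~\ref{sec:queue} and~\ref{sec:construction} carry the construction out for an arbitrary queue system, Section~\ref{sec:turing} simulates Turing machines by queue systems, and Section~\ref{sec:proofs} collects the proofs of Theorem~\ref{thm:main} and of parts (1)--(3) of Theorem~\ref{thm:suppl}. Section~\ref{sec:one} treats one state; its decision procedure uses only \eqref{eq:finite} and the semi-decision procedure from the proof of part (3).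

\section{A walker and a writer}\label{sec:landing}

Suppose that to each letter $a\in\Sigma$ we have assigned integers $x(a)$, $y(a)$ and a finite nonempty set $S(a)\subset\mathbb Z$. Let $\mathcal A$ be the automaton with states $q_0$ (initial) and $q_1$, with $F=\{q_1\}$, and with the following transitions for each letter $a$:
\begin{itemize}
\item one loop at $q_0$ of weight $x(a)-y(a)$;
\item one transition from $q_0$ to $q_1$ of weight $x(a)-s$ for each $s\in S(a)$;
\item one loop at $q_1$ of weight $x(a)$.
\end{itemize}
Both states have a loop on every letter, so $\mathcal A$ is complete. For a word $w=w_1w_2\cdots$ put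
\[
X_n=\sum_{i\le n}x(w_i),\qquad Y_n=\sum_{i\le n}y(w_i),\qquad D_n=\bigcup_{i\le n}\bigl(Y_{i-1}+S(w_i)\bigr).
\]

\begin{lemma}\label{lem:landing}
The word $w$ is accepted by $\mathcal A$ if and only if $X_n\in D_n$ for some $n\ge1$. A run that is still in $q_0$ after $n$ letters has weight $X_n-Y_n$.
\end{lemma}

\begin{proof}
The second statement is immediate. A run that moves to $q_1$ on the $i$-th letter, using $s\in S(w_i)$, has after $n\ge i$ letters the weight
\[
\sum_{l<i}\bigl(x(w_l)-y(w_l)\bigr)+x(w_i)-s+\sum_{i<l\le n}x(w_l)=X_n-Y_{i-1}-s .
\]
Each choice of $i$ and $s\in S(w_i)$ gives a run on $w$. So some run is in $q_1$ with weight $0$ after $n$ letters if and only if $X_n=Y_{i-1}+s$ for some $i\le n$ and $s\in S(w_i)$.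
\end{proof}

Picture two points on the number line, a \emph{walker} at $X_n$ and a \emph{writer} at $Y_n$. On the $i$-th letter the writer, standing at $Y_{i-1}$, first declares the positions of $Y_{i-1}+S(w_i)$ taboo. Then the writer moves by $y(w_i)$ and the walker moves by $x(w_i)$. So positions declared taboo on the $n$-th letter already count when the walker lands on $X_n$. Before its jump to $q_1$ a run records the difference between walker and writer, and this lets it address a position relative to the writer. After the jump it records the difference between the walker and one fixed taboo position. The automaton fails to be universal exactly when some word lets the walker land, at all times $n\ge1$, on positions that are not taboo at that time. We shall let the writer make almost everything taboo in the stretch it passes over and leave a few \emph{holes}. A word that is not accepted must lead the walker from hole to hole.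

\section{A small case: a rotating queue}\label{sec:example}

We want the walker's path to be forced, and forced by information that the writer left earlier. A simple process of this kind is a queue over $\{\alpha,\beta\}$ that initially contains $\alpha\beta$; each step removes the first symbol and appends a copy of it. The symbols read are $\alpha,\beta,\alpha,\beta,\dots$. We construct an automaton whose only non-accepted word describes this process.

Cut the nonnegative integers into blocks of length $32$, where block $j\ge 1$ is $[32(j-1),32j)$. Block $j$ will store the $j$-th symbol ever placed in the queue. Let $p_\alpha=18$ and $p_\beta=20$, and let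
\[
T_\alpha=\{0,\dots,31\}\setminus\{18\},\qquad T_\beta=\{0,\dots,31\}\setminus\{20\}.
\]
Thus a block that stores $\alpha$ has a single hole, at offset $18$, and a block that stores $\beta$ has a single hole, at offset $20$. The alphabet is $\{\star,[\alpha,\beta],[\beta,\alpha]\}$. The letter $\star$ initializes the queue and performs the first step; a letter $[d,e]$ says ``the last symbol read was $d$, and I now read $e$''. Accordingly,
\[
\begin{array}{lll}
x(\star)=18, & y(\star)=96, & S(\star)=T_\alpha\cup(32+T_\beta)\cup(64+T_\alpha),\\[2pt]
x([\alpha,\beta])=32+20-18=34, & y([\alpha,\beta])=32, & S([\alpha,\beta])=T_\beta\cup\{34\},\\[2pt]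
x([\beta,\alpha])=32+18-20=30, & y([\beta,\alpha])=32, & S([\beta,\alpha])=T_\alpha\cup\{30\}.
\end{array}
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.115cm,y=1cm]
\fill[gray!30] (-0.5,0) rectangle (95.5,0.5);
\fill[white] (17.4,0) rectangle (18.6,0.5);
\fill[white] (51.4,0) rectangle (52.6,0.5);
\fill[white] (81.4,0) rectangle (82.6,0.5);
\draw (-0.5,0) rectangle (95.5,0.5);
\draw (31.5,-0.1)--(31.5,0.6);
\draw (63.5,-0.1)--(63.5,0.6);
\node at (8.5,0.25) {\footnotesize block 1: $\alpha$};
\node at (41,0.25) {\footnotesize block 2: $\beta$};
\node at (72.5,0.25) {\footnotesize block 3: $\alpha$};
\node at (18,-0.25) {\scriptsize $18$};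
\node at (48,-0.25) {\scriptsize $48$};
\node at (52,-0.25) {\scriptsize $52$};
\node at (82,-0.25) {\scriptsize $82$};
\draw[->] (18,0.6) to[bend left=30] node[above] {$[\alpha,\beta]$, $+34$} (52,0.6);
\draw[->] (52,0.6) to[bend left=30] node[above] {$[\beta,\alpha]$, $+30$} (82,0.6);
\draw[->,dashed] (18,-0.5) to[bend right=25] node[below] {$[\beta,\alpha]$, $+30$: taboo} (48,-0.5);
\end{tikzpicture}
\caption{The number line after the letter $\star$ of the rotating queue. Gray positions are taboo; each block has one hole, whose offset encodes the symbol stored there. The walker stands in the hole $18$ of block~1. The letter $[\alpha,\beta]$ takes it to the hole of block~2, and then $[\beta,\alpha]$ takes it to the hole of block~3. The wrong letter $[\beta,\alpha]$ at the first move takes it to the taboo position $48$.}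
\label{fig:line}
\end{figure}

\emph{The first letter is $\star$.} If $w_1=[d,e]$, then $X_1=x(w_1)$ lies in $S(w_1)\subseteq D_1$, and $w$ is accepted.

\emph{The next letter is always forced.} Suppose that $w$ is not accepted and that its first $n\ge1$ letters are the first $n$ letters of $\star[\alpha,\beta][\beta,\alpha][\alpha,\beta]\cdots$. Then blocks $1,\dots,n+2$ are written and store $\alpha,\beta,\alpha,\dots$ in turn, and the walker is in block $n$ at offset $18$ if $n$ is odd and $20$ if $n$ is even. Block $n+1$ stores $\beta$ if $n$ is odd and $\alpha$ if $n$ is even.
\begin{itemize}
\item The letter $\star$ adds $18$ and leads from offset $18$ or $20$ to offset $4$ or $6$ of block $n+1$, which is taboo.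
\item From offset $18$ ($n$ odd), the letter $[\alpha,\beta]$ leads to offset $20$ of block $n+1$, and $[\beta,\alpha]$ leads to offset $16$. Only $20$ can be free.
\item From offset $20$ ($n$ even), the letter $[\beta,\alpha]$ leads to offset $18$ of block $n+1$, and $[\alpha,\beta]$ leads to offset $22$. Only $18$ can be free.
\end{itemize}
So $w_{n+1}$ is the letter that continues the pattern.

\emph{The pattern is not accepted.} On the word $\star[\alpha,\beta][\beta,\alpha]\cdots$ the walker always stands at the hole of its block. The additional taboo positions $Y_{i-1}+34$ and $Y_{i-1}+30$ have residues $2$ and $30$ modulo $32$, so they never fill a hole.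

The general construction has the same shape. Four features of it can be understood here.
\begin{itemize}
\item \emph{The writer stays ahead.} The initial queue is not empty and each step appends at least as many symbols as it reads, so block $n+1$ is written before the walker gets there.
\item \emph{The additional element of $S([d,e])$ forces the first letter to be $\star$.} Without the element $34$ of $S([\alpha,\beta])$, the word $[\alpha,\beta]^\omega$ would not be accepted: then $X_n=34n$, while $D_n\subseteq[0,32n)$.
\item \emph{Displacements must determine letters.} The walker moves by one block length plus the difference of two offsets. With many offsets, the starting hole and the landing hole should determine which letter was used. This holds if the offsets, up to a common shift, are distinct powers of $2$ and the two entries of each letter differ.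
\item \emph{The two entries of a letter must differ.} Letters $[\alpha,\alpha]$ and $[\beta,\beta]$ would both move the walker by exactly $32$. Where $[\alpha,\alpha]$ is correct, $[\beta,\beta]$ would survive as well, and it would append the wrong symbol. In general we achieve $d\ne e$ with an alternating bit.
\end{itemize}

\section{Queue systems and events}\label{sec:queue}

We now replace the rotation by a queue with a finite control.

\begin{definition}
A \emph{queue system} consists of a finite set $\Gamma$ of queue symbols, a subset $H\subseteq\Gamma$ of halting symbols, a finite set $C$ of controls with a start control $k_0\in C$, and maps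
\[
\mathrm{out}\colon C\times\Gamma^\circ\to\Gamma^+,\qquad \mathrm{nx}\colon C\times\Gamma^\circ\to C,\qquad\text{where }\Gamma^\circ=\Gamma\setminus H
\]
and $\Gamma^+$ is the set of nonempty words over $\Gamma$. A step from control $k$ with queue $\gamma u$, where $\gamma\in\Gamma^\circ$ and $u\in\Gamma^*$, is
\[
(k,\gamma u)\to\bigl(\mathrm{nx}(k,\gamma),\,u\cdot\mathrm{out}(k,\gamma)\bigr).
\]
The system stops when the first queue symbol is in $H$.
\end{definition}

Each step removes one symbol and appends at least one, so a nonempty queue never becomes empty. Fix an initial queue $c=c_1\cdots c_m$ with $m\ge1$ and $c_1\in\Gamma^\circ$. The \emph{computation from $c$} starts in $(k_0,c)$; it is finite or infinite.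

A step is determined by the control and the symbol read. We record both, together with a bit. Let
\[
E=\{0,1\}\times C\times\Gamma^\circ .
\]
The elements of $E$ are called \emph{events}. For $e=(\varepsilon,k,\gamma)\in E$ put $\mathrm{in}(e)=\gamma$ and $\mathrm{out}(e)=\mathrm{out}(k,\gamma)$. We say that $e'$ \emph{follows} $e$ if
\[
e'=(1-\varepsilon,\ \mathrm{nx}(k,\gamma),\ \gamma')\quad\text{for some }\gamma'\in\Gamma^\circ .
\]
The bit serves only to ensure that $e'\ne e$ whenever $e'$ follows $e$.

The computation from $c$ gives a finite or infinite sequence of events $e_1,e_2,\dots$, where $e_n$ describes the $n$-th step, $e_1=(0,k_0,c_1)$, and the bit alternates. Let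
\[
z_1z_2z_3\cdots=c\cdot\mathrm{out}(e_1)\,\mathrm{out}(e_2)\cdots,\qquad N_n=m+\sum_{i\le n}|\mathrm{out}(e_i)|,
\]
so that $z_1z_2\cdots$ lists all symbols ever placed in the queue and $N_n$ of them have been placed after $n$ steps (with $N_0=m$). The queue before step $n$ is $z_n\cdots z_{N_{n-1}}$. Hence, whenever $e_n$ exists:
\begin{enumerate}
\item[(Q1)] $\mathrm{in}(e_n)=z_n$.
\item[(Q2)] $N_n\ge n+1$, because $m\ge1$ and every output is nonempty.
\item[(Q3)] If $z_{n+1}\in\Gamma^\circ$, then $e_{n+1}$ exists, and it is the unique event that follows $e_n$ and satisfies $\mathrm{in}(e_{n+1})=z_{n+1}$. If $z_{n+1}\in H$, there is no $e_{n+1}$.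
\end{enumerate}

\section{The automaton of a queue system}\label{sec:construction}

Fix a queue system and an initial queue $c$ as above. We define an automaton of the form studied in Section~\ref{sec:landing}. As in the example, block $j$ of the number line stores $z_j$, and a letter $[d,e]$ claims that the previous event was $d$ and the present one is $e$. The walker, after $n$ correct letters, stands in block $n$ at an offset that encodes $e_n$.

\subsection*{Offsets}

In the example the hole in a block encoded the symbol stored there. Now the walker's offset has to encode the whole current event. So a block that stores $\gamma$ gets one hole for each event that reads $\gamma$.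

Let $r=|E|$. Assign to the events pairwise distinct numbers $g_e\in\{2^1,\dots,2^r\}$, and put
\[
G=2^r,\qquad L=8G,\qquad p_e=4G+g_e,\qquad P=(4G,5G].
\]
Then $p_e\in P$ for all $e\in E$. By uniqueness of binary expansions,
\begin{equation}\label{eq:sidon}
g_a+g_b=g_c+g_d\ \Longrightarrow\ \{a,b\}=\{c,d\}\text{ as multisets}
\end{equation}
for all events $a,b,c,d$: a sum of two distinct powers of $2$ has two binary digits $1$, at the places given by the powers, and a sum of two equal ones has a single digit $1$, at the next place.

For $\gamma\in\Gamma$ let
\[
T_\gamma=\{0,\dots,L-1\}\setminus\{p_e:e\in E,\ \mathrm{in}(e)=\gamma\}.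
\]
If $\gamma\in H$, this is all of $\{0,\dots,L-1\}$; a block that stores a halting symbol has no hole, and this is how halting makes every word accepted. For a word $v=v_1\cdots v_l\in\Gamma^+$ let
\[
T(v)=\bigcup_{j=1}^{l}\bigl((j-1)L+T_{v_j}\bigr).
\]

\subsection*{Letters}

The alphabet is $\Sigma=\{\star\}\cup\{[d,e]:d,e\in E,\ e\text{ follows }d\}$, with
\[
\begin{array}{lll}
x(\star)=p_{e_1}, & y(\star)=L\cdot|c\,\mathrm{out}(e_1)|, & S(\star)=T(c\,\mathrm{out}(e_1)),\\[3pt]
x([d,e])=L+g_e-g_d, & y([d,e])=L\cdot|\mathrm{out}(e)|, & S([d,e])=T(\mathrm{out}(e))\cup\{x([d,e])\}.
\end{array}
\]
Let $\mathcal A$ be the two-state automaton defined by these data as in Section~\ref{sec:landing}.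

The constants are chosen for three reasons. Suppose the walker is at an offset in $P$ of some block. If the next letter is $\star$, it advances by $p_{e_1}\in P$. Since a sum of two elements of $P$ lies in $(8G,10G]$, it comes to an offset in $(0,2G]$ of the next block, which is not in $P$. If the next letter is $[d,e]$, then $|g_e-g_d|<G$ shows that it comes to an offset in $(3G,6G)$ of the next block; in particular it skips no block and does not stay in its own. Finally, the same inequality shows that the additional taboo positions do not fill holes:
\begin{equation}\label{eq:extra}
x([d,e])\bmod L\in[0,G)\cup(7G,8G),\qquad\text{so}\qquad x([d,e])\bmod L\notin P .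
\end{equation}

\subsection*{Good prefixes}

For $j\ge1$ let \emph{block} $j$ be the interval $[(j-1)L,jL)$ of integers. Call $\star[e_1,e_2][e_2,e_3]\cdots$ the \emph{good word}. It is infinite if and only if the computation from $c$ is infinite. Suppose that $e_1,\dots,e_n$ exist and $w_1\cdots w_n=\star[e_1,e_2]\cdots[e_{n-1},e_n]$ for some $n\ge1$. Since $x([d,e])=L+p_e-p_d$, the sum defining $X_n$ telescopes, and
\begin{equation}\label{eq:good}
X_n=(n-1)L+p_{e_n},\qquad Y_n=N_nL .
\end{equation}
Thus the $i$-th letter, $2\le i\le n$, writes the symbols of $\mathrm{out}(e_i)$ into the blocks $N_{i-1}+1,\dots,N_i$, and $\star$ writes $c\,\mathrm{out}(e_1)$ into the blocks $1,\dots,N_1$. Therefore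
\begin{equation}\label{eq:Dn}
D_n=\bigcup_{j=1}^{N_n}\bigl((j-1)L+T_{z_j}\bigr)\ \cup\ \{Y_{i-1}+x(w_i):2\le i\le n\}.
\end{equation}
Since $L$ divides $Y_{i-1}$, by \eqref{eq:extra} the positions in the last set have residues modulo $L$ outside $P$.

\begin{proposition}\label{prop:forced}
If an infinite word $w$ is not accepted by $\mathcal A$, then the computation from $c$ is infinite and $w$ is the good word.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:landing}, $X_n\notin D_n$ for all $n\ge1$. We show by induction on $n\ge1$ that $e_1,\dots,e_n$ exist and $w_1\cdots w_n=\star[e_1,e_2]\cdots[e_{n-1},e_n]$.

\emph{The case $n=1$.} The event $e_1$ exists since $c_1\in\Gamma^\circ$. If $w_1=[d,e]$, then $X_1=x(w_1)\in S(w_1)=Y_0+S(w_1)\subseteq D_1$, a contradiction. So $w_1=\star$.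

\emph{The step from $n$ to $n+1$.} By (Q2) block $n+1$ is already written: $N_n\ge n+1$, so by \eqref{eq:Dn} the set $D_n$ contains $nL+T_{z_{n+1}}$. Hence
\begin{equation}\label{eq:hole}
nL+o\notin D_n,\ 0\le o<L\ \Longrightarrow\ o=p_f\text{ for some }f\in E\text{ with }\mathrm{in}(f)=z_{n+1}.
\end{equation}

Suppose $w_{n+1}=\star$. Then $X_{n+1}=(n-1)L+p_{e_n}+p_{e_1}=nL+o$ with $0<o\le2G$. Since $o\notin P$, \eqref{eq:hole} gives $X_{n+1}\in D_n\subseteq D_{n+1}$, a contradiction.

So $w_{n+1}=[d,e]$, where $e$ follows $d$. By \eqref{eq:good}, $X_{n+1}=nL+o$ with
\[
o=4G+g_{e_n}+g_e-g_d,\qquad 3G<o<6G .
\]
Since $X_{n+1}\notin D_{n+1}\supseteq D_n$, \eqref{eq:hole} gives $o=p_f=4G+g_f$ for some $f\in E$ with $\mathrm{in}(f)=z_{n+1}$. In particular $z_{n+1}\in\Gamma^\circ$. Moreover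
\[
g_{e_n}+g_e=g_f+g_d ,
\]
and \eqref{eq:sidon} gives $\{e_n,e\}=\{f,d\}$ as multisets. Because $e$ follows $d$, we have $e\ne d$, and therefore $e=f$ and $d=e_n$. Thus $e$ follows $e_n$ and $\mathrm{in}(e)=z_{n+1}$. By (Q3) the event $e_{n+1}$ exists and equals $e$, so $w_{n+1}=[e_n,e_{n+1}]$.
\end{proof}

\begin{proposition}\label{prop:survives}
If the computation from $c$ is infinite, then the good word is not accepted by $\mathcal A$. Moreover, on the good word no run is in $q_0$ with weight $0$ after $n\ge1$ letters.
\end{proposition}

\begin{proof}
Let $n\ge1$. By \eqref{eq:good}, $X_n=(n-1)L+p_{e_n}$ lies in block $n$, and $n\le N_n$. It is not in $(n-1)L+T_{z_n}$, because $\mathrm{in}(e_n)=z_n$ by (Q1). It is not in $(j-1)L+T_{z_j}$ for $j\ne n$, because this set lies in block $j$. It is none of the positions $Y_{i-1}+x(w_i)$ in \eqref{eq:Dn}, because its residue modulo $L$ is in $P$. So $X_n\notin D_n$ for all $n\ge1$, and the word is not accepted by Lemma~\ref{lem:landing}. A run still in $q_0$ after $n$ letters has weight $X_n-Y_n$, and $X_n<nL<N_nL=Y_n$ by (Q2).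
\end{proof}

Together the two propositions say that $\mathcal A$ is universal if and only if the computation from $c$ is finite, and that $\mathcal A$ rejects at most one word.

\section{A queue system that simulates a Turing machine}\label{sec:turing}

Let $M$ be a deterministic Turing machine with one two-way infinite tape, state set $Q_M$, start state $s_0$, halting state $h\ne s_0$, tape alphabet $A$ with blank $\sqcup$, and total transition function $\tau\colon(Q_M\setminus\{h\})\times A\to Q_M\times A\times\{L,R\}$. (The letter $L$ as a direction will not be confused with the block length.)

The queue will hold a finite stretch of the tape, with the head position marked, and one pass through the queue will perform one step of $M$. A left move has to change the symbol \emph{before} the one at which the head is seen. We therefore keep the most recently read symbol in the control and append it one step later. A right move has to change the next symbol, so the new state is carried along in the control. An end marker $\#$ is the control between passes. Let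
\[
\begin{gathered}
\Gamma=\{\#\}\cup A\cup(Q_M\times A)\ \text{(disjoint union)},\qquad H=\{h\}\times A,\\
C=\Gamma\cup\{\langle b,q\rangle:b\in A,\ q\in Q_M\},\qquad k_0=\# ,
\end{gathered}
\]
and $\Gamma^\circ=\Gamma\setminus H$. The maps are given by the following rules, where $\gamma\in\Gamma^\circ$ is the symbol read. A control $\pi\in\Gamma$ is a pending symbol, and $\langle b,q'\rangle$ means ``$b$ is pending, and the head arrives at the next symbol in state $q'$''.
\[
\renewcommand{\arraystretch}{1.15}
\begin{array}{clllll}
 & \text{control }k & \text{symbol read }\gamma & & \mathrm{out}(k,\gamma) & \mathrm{nx}(k,\gamma)\\ \hline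
(\mathrm{R}1) & \pi\in\Gamma & \gamma\in A\cup\{\#\} & & \pi & \gamma\\
(\mathrm{R}2) & \pi\in\Gamma & (q,a) & \tau(q,a)=(q',b,R) & \pi & \langle b,q'\rangle\\
(\mathrm{R}3) & \pi\in A & (q,a) & \tau(q,a)=(q',b,L) & (q',\pi) & b\\
(\mathrm{R}4) & \# & (q,a) & \tau(q,a)=(q',b,L) & \#\,(q',\sqcup) & b\\
(\mathrm{R}5) & \langle b,q'\rangle & \gamma\in A & & b & (q',\gamma)\\
(\mathrm{R}6) & \langle b,q'\rangle & \# & & b\,(q',\sqcup) & \#
\end{array}
\]
(R7) In the remaining cases, which will not occur in the computations below, the output is $\pi$ if $k=\pi\in\Gamma$ and $b$ if $k=\langle b,q'\rangle$, and the next control is $\gamma$. This makes the maps total.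

A word $c=c_1\cdots c_m$ over $A\cup(Q_M\times A)$ with exactly one letter in $Q_M\times A$ \emph{represents} a configuration of $M$: the letter $(q,a)$, called the \emph{head letter}, gives the state, the head position and the scanned symbol, the other letters are the neighboring tape cells, and the tape is blank outside. For example, for $c=c_1\,(q,a)\,c_3$ the pass for a right move is
\[
\begin{aligned}
(\#,\,c_1(q,a)c_3)&\to(c_1,\,(q,a)c_3\#)\to(\langle b,q'\rangle,\,c_3\#c_1)\\
&\to((q',c_3),\,\#c_1b)\to(\#,\,c_1\,b\,(q',c_3)),
\end{aligned}
\]
and for a left move it is
\[
\begin{aligned}
(\#,\,c_1(q,a)c_3)&\to(c_1,\,(q,a)c_3\#)\to(b,\,c_3\#(q',c_1))\\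
&\to(c_3,\,\#(q',c_1)b)\to(\#,\,(q',c_1)\,b\,c_3).
\end{aligned}
\]

\begin{lemma}\label{lem:pass}
Let $c=c_1\cdots c_m$ represent a configuration whose head letter is $(q,a)$ with $q\ne h$. Then after $m+1$ steps, all of them defined, $(\#,c)$ becomes $(\#,c')$, where $c'$ represents the successor configuration.
\end{lemma}

\begin{proof}
Put $c_0=c_{m+1}=\#$ and let $c_i=(q,a)$. The first step has control $\#$ and is an instance of (R1), (R2) or (R4), so the first symbol it appends is $\#$. Hence the $m+1$ symbols read are $c_1,\dots,c_m,c_{m+1}$. None of them is in $H$, since $q\ne h$ and the others are in $A\cup\{\#\}$. So the steps are defined.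

By (R1), step $j<i$ has control $c_{j-1}$, appends $c_{j-1}$ and stores $c_j$. So step $i$ has control $c_{i-1}$, and $c_0\cdots c_{i-2}$ has been appended before it (nothing, if $i=1$).

\emph{Right move, $i<m$.} Step $i$ appends $c_{i-1}$ and stores $\langle b,q'\rangle$ by (R2). Step $i+1$ appends $b$ and stores $(q',c_{i+1})$ by (R5). The remaining steps $i+2,\dots,m+1$ append $(q',c_{i+1}),c_{i+2},\dots,c_m$ by (R1). In total $\#c_1\cdots c_{i-1}\,b\,(q',c_{i+1})\,c_{i+2}\cdots c_m$ is appended.

\emph{Right move, $i=m$.} Step $m$ appends $c_{m-1}$ and stores $\langle b,q'\rangle$ by (R2). Step $m+1$ reads $\#$ and appends $b\,(q',\sqcup)$ by (R6). In total $\#c_1\cdots c_{m-1}\,b\,(q',\sqcup)$ is appended.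

\emph{Left move, $i\ge2$.} Here $c_{i-1}\in A$. Step $i$ appends $(q',c_{i-1})$ and stores $b$ by (R3). The remaining steps append $b,c_{i+1},\dots,c_m$ by (R1). In total $\#c_1\cdots c_{i-2}\,(q',c_{i-1})\,b\,c_{i+1}\cdots c_m$ is appended.

\emph{Left move, $i=1$.} Step $1$ appends $\#(q',\sqcup)$ and stores $b$ by (R4). The remaining steps append $b,c_2,\dots,c_m$ by (R1). In total $\#(q',\sqcup)\,b\,c_2\cdots c_m$ is appended.

In each case the appended word is $\#c'$, where $c'$ represents the successor configuration. Step $m+1$ reads $\#$ by (R1) or (R6), so the control is then $\#$. The symbols $c_1,\dots,c_m$ and $\#$ have been removed, so the queue is exactly $c'$.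
\end{proof}

\begin{lemma}\label{lem:sim}
Let $c$ represent an initial configuration of $M$, in state $s_0$ and with the head on the first letter of $c$. Then the computation from $c$ is infinite if and only if $M$ does not halt from this configuration.
\end{lemma}

\begin{proof}
The first letter of $c$ is $(s_0,a)$ for some $a\in A$. It lies in $\Gamma^\circ$ because $s_0\ne h$, as Section~\ref{sec:queue} requires. By Lemma~\ref{lem:pass} the computation passes through words that represent the successive configurations of $M$, as long as the state is not $h$. If $M$ does not halt, this goes on forever. If $M$ halts, the computation reaches $(\#,c'')$ for some $c''$ whose head letter is in $H$. Then the letters of $A$ before the head letter are read by (R1), and the system stops.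
\end{proof}

\section{Proof of undecidability and its variants}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $c$ be the one-letter word $(s_0,\sqcup)$, which represents the initial configuration on the blank tape. Let $\mathcal A_M$ be the automaton of Section~\ref{sec:construction} for the queue system of Section~\ref{sec:turing} and this $c$. It is complete, has two states and can be computed from $M$. By Propositions~\ref{prop:forced} and~\ref{prop:survives}, some infinite word is not accepted if and only if the computation from $c$ is infinite. By Lemma~\ref{lem:sim} this holds if and only if $M$ does not halt. So $\mathcal A_M$ is universal if and only if $M$ halts on the blank tape, which is undecidable.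
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:suppl}(1)]
With $F=\{q_1\}$ the automaton $\mathcal A_M$ has the stated form. Now replace $F$ by $\{q_0,q_1\}$. If $M$ halts, every word is accepted already in $q_1$. If $M$ does not halt, then by the two parts of Proposition~\ref{prop:survives} no run on the good word has weight $0$, in $q_1$ or in $q_0$, after at least one letter. So the good word is not accepted.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:suppl}(2)]
Let $M$ be a fixed universal machine, and for an input let $c$ represent the initial configuration, with the head on the first letter of $c$. The set $E$, the numbers $g_e$ and $L$, the alphabet, and $x,y,S$ on all letters $[d,e]$ depend only on $M$. The queue $c$ enters only through $x(\star)$, $y(\star)$ and $S(\star)$, that is, through the transitions labeled $\star$. By Propositions~\ref{prop:forced} and~\ref{prop:survives} and Lemma~\ref{lem:sim}, the automaton is universal if and only if $M$ halts on that input.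
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:suppl}(3)]
\emph{Hardness.} For $k=2$ this is Theorem~\ref{thm:main}. For $k>2$ add $k-2$ unreachable states to $\mathcal A_M$, each with a loop of weight $0$ on every letter. The automaton remains complete and accepts the same words. Since complete automata are in particular automata, hardness holds in both settings.

\emph{Membership for complete automata.} Call a finite word \emph{bad} if on some nonempty prefix of it some finite run from $q_0$ ends in an accepting state with weight $0$. Badness is decidable and is preserved when the word is extended. By \eqref{eq:finite}, an infinite word is accepted if and only if it has a bad prefix.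

We claim that a complete automaton is universal if and only if there is an $N$ such that all words of length $N$ are bad. If there is such an $N$, every infinite word has a bad prefix. If there is none, then the words that are not bad form an infinite, finitely branching tree that is closed under prefixes. By K\"onig's lemma, which says that such a tree has an infinite branch, some infinite word has no bad prefix, and it is not accepted. Searching for $N$ is therefore a semi-decision procedure for universality of complete automata, with any number of states.
\end{proof}

\section{One state}\label{sec:one}

It remains to prove part (4) of Theorem~\ref{thm:suppl}. For $k\ge2$ undecidability has been shown above. Let $\mathcal A$ have one state, and let $Z_a\subset\mathbb Z$ be the finite set of weights on the letter $a$. If $F=\emptyset$, no word is accepted. If $Z_a=\emptyset$ for some $a$, then $a^\omega$ has no run and is not accepted. In both cases $\mathcal A$ is not universal. \emph{From now on the state is accepting and all $Z_a$ are nonempty}, so that $\mathcal A$ is complete.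

For a finite word $u=u_1\cdots u_n$ let $W(u)=Z_{u_1}+\dots+Z_{u_n}$ be the set of weights of finite runs on $u$, with $W(\varepsilon)=\{0\}$ for the empty word $\varepsilon$. By \eqref{eq:finite}, $w$ is accepted if and only if $0\in W(u)$ for some nonempty prefix $u$ of $w$. The set $W(u)$ depends only on the numbers $|u|_a$ of occurrences of the letters $a$ in $u$.

Universality is recursively enumerable by the proof of part (3). To decide it, we also have to enumerate the automata that are not universal. For this we show two things: a non-accepted word can always be replaced by an ultimately periodic one, and acceptance of a given ultimately periodic word is decidable. The reason for the first is the phenomenon of the example $ab^\omega$ in the introduction. When all relevant letters occur often and the weights have both signs, every small number in the right residue class occurs as a weight, so that only residues matter. The next lemma makes this precise; $nZ$ denotes the $n$-fold sumset $Z+\dots+Z$, with $0Z=\{0\}$.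

\begin{lemma}\label{lem:residue}
Let $I\subseteq\Sigma$ be nonempty, such that each $Z_a$, $a\in I$, contains $0$ or contains both a positive and a negative number, and such that $U=\bigcup_{a\in I}Z_a$ contains a positive and a negative number. Let $g$ be the greatest common divisor of all differences $z-z'$ with $z,z'\in Z_a$, $a\in I$, and fix $z_a\in Z_a$ for each $a\in I$. Then $g>0$, and for every integer $B\ge0$ there is an integer $n_0\ge0$ such that, whenever $n_a\ge n_0$ are integers for all $a\in I$,
\[
[-B,B]\cap\sum_{a\in I}n_aZ_a=\Bigl\{t\in[-B,B]\cap\mathbb Z:\ t\equiv\sum_{a\in I}n_az_a \pmod g\Bigr\}.
\]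
\end{lemma}

\begin{proof}
If all $Z_a$, $a\in I$, were singletons, each would be $\{0\}$ by the first assumption, contrary to the second. So some difference is nonzero and $g>0$. All elements of $Z_a$ are congruent to $z_a$ modulo $g$, which gives the inclusion ``$\subseteq$''. Note also that $\min Z_a\le0\le\max Z_a$ for $a\in I$.

For the inclusion ``$\supseteq$'' we first reach \emph{some} small total and then correct it. Put $K=\max_{z\in U}|z|>0$. The set of differences is closed under negation and has greatest common divisor $g$, so every multiple of $g$ is a finite sum of differences. Choose $R$ such that every multiple of $g$ of absolute value at most $B+K$ is a sum of at most $R$ differences $z'-z$, each with $z,z'$ in a common $Z_a$, $a\in I$. Put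
\[
V=R\sum_{a\in I}\sum_{z\in Z_a}|z|,\qquad n_0=V+R\max_{a\in I}|Z_a| .
\]
Let $n_a\ge n_0$ for all $a\in I$. We have to choose a weight for each of the $n_a$ occurrences of each letter $a$.

\emph{Reserves.} For each $a\in I$ and each $z\in Z_a$, give the weight $z$ to $R$ occurrences of $a$. The total of these reserved weights has absolute value at most $V$, and at least $V$ occurrences of each letter remain.

\emph{Reaching a small total.} Process the remaining occurrences one after another. If the current total $s$ is nonnegative, choose $\min Z_a\le0$; if it is negative, choose $\max Z_a\ge0$. If $|s|\le K$, this remains true: from $0\le s\le K$ the total moves to a value in $[s-K,s]$, and from $-K\le s<0$ to a value in $[s,s+K]$. Suppose $s>K$ at the beginning; then $s\le V$. While the total exceeds $K$, it never increases and cannot jump below $0$. It decreases by at least $1$ at each occurrence of a letter whose set contains a negative number. There is such a letter in $I$, and it has at least $V$ remaining occurrences. If the total exceeded $K$ throughout, it would end at a value at most $V-V=0$, a contradiction. So it eventually lies in $[0,K]$. The case $s<-K$ is symmetric, with a letter whose set contains a positive number.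 At the end we have a total $s$ with $|s|\le K$ and $s\equiv\sum n_az_a\pmod g$.

\emph{Correction.} Let $t\in[-B,B]$ be an integer with $t\equiv\sum n_az_a\pmod g$. Then $t-s$ is a multiple of $g$ with $|t-s|\le B+K$. Write it as a sum of at most $R$ differences $z'-z$ and, for each of them, change the weight of one reserved occurrence, of the letter concerned, from $z$ to $z'$. A different occurrence is available for each difference, since for each letter each value $z$ was reserved $R$ times. The total becomes $t$.
\end{proof}

\begin{lemma}\label{lem:periodic}
If $\mathcal A$ is not universal, then some ultimately periodic word $uv^\omega$, $v$ nonempty, is not accepted.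
\end{lemma}

\begin{proof}
If some $Z_a$ consists only of positive or only of negative numbers, then $a^\omega$ is not accepted. So we may assume that each $Z_a$ contains $0$ or contains both a positive and a negative number. Let $w$ be a non-accepted word, let $I$ be the set of letters that occur infinitely often in $w$, and write $w=u_0w'$ with $w'\in I^\omega$. Let $U=\bigcup_{a\in I}Z_a$.

\emph{Case 1: $U$ has no negative or no positive element.} Then $0\in Z_a$ for all $a\in I$. Hence $W(u_0x)\subseteq W(u_0x')$ whenever $x,x'\in I^*$ and $|x|_a\le|x'|_a$ for all $a\in I$. Let $v$ contain each letter of $I$ exactly once. For every prefix $u_0x$ of $u_0v^\omega$ with $x\in I^*$, there is a prefix $u_0x'$ of $w$ with $x'\in I^*$ nonempty and $|x'|_a\ge|x|_a$ for all $a\in I$. Since $0\notin W(u_0x')$, also $0\notin W(u_0x)$. The nonempty prefixes of $u_0$ are prefixes of $w$. So $u_0v^\omega$ is not accepted.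

\emph{Case 2: $U$ has a positive and a negative element.} Then Lemma~\ref{lem:residue} applies to $I$. Take $g$ and $z_a$ from there, and $n_0$ for $B=\max\{|t|:t\in W(u_0)\}$. Let $u_1=u_0\rho$ be a prefix of $w$ such that $\rho\in I^*$ contains each letter of $I$ at least $\max(n_0,1)$ times, and put $\zeta(x)=\sum_{a\in I}|x|_az_a$ for $x\in I^*$. Since $W(u_1x)=W(u_0)+W(\rho x)$, Lemma~\ref{lem:residue} gives for every $x\in I^*$
\[
\begin{aligned}
0\in W(u_1x)&\iff -t\in W(\rho x)\text{ for some }t\in W(u_0)\\
&\iff -t\equiv\zeta(\rho x)\!\!\pmod g\text{ for some }t\in W(u_0).
\end{aligned}
\]
So whether $0\in W(u_1x)$ depends only on $\zeta(x)\bmod g$. Write $w=u_1x_1x_2\cdots$ with letters $x_i\in I$, and choose $m<m'$ with $\zeta(x_1\cdots x_m)\equiv\zeta(x_1\cdots x_{m'})\pmod g$. Put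
\[
u=u_1x_1\cdots x_m,\qquad v=x_{m+1}\cdots x_{m'},\qquad\text{so that }\zeta(v)\equiv0\pmod g .
\]
The nonempty prefixes of $uv$ are prefixes of $w$. Every other nonempty prefix of $uv^\omega$ is of the form $uv^kv'$ with $k\ge1$ and $v'$ a prefix of $v$. Since $\zeta(v)\equiv0\pmod g$, we have $0\in W(uv^kv')$ if and only if $0\in W(uv')$. But $uv'$ is a nonempty prefix of $w$, so $0\notin W(uv')$ and hence $0\notin W(uv^kv')$. Thus $uv^\omega$ is not accepted.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:suppl}(4)]
We first show that it is decidable whether a given word $uv^\omega$, $v$ nonempty, is accepted. Check the nonempty prefixes of $u$. Every other nonempty prefix has the form $uv^kv'$ with $k\ge0$ and $v'$ a nonempty prefix of $v$, and $W(uv^kv')=W(u)+W(v')+kW(v)$. So we have to decide whether, for one of the finitely many $v'$ and some $s\in W(u)+W(v')$, the number $-s$ is a sum of finitely many, possibly zero, elements of $W(v)$, repetitions allowed.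
\begin{itemize}
\item Suppose $W(v)$ contains both a positive and a negative number. Then these sums form the subgroup of $\mathbb Z$ generated by $W(v)$. Indeed, for $p>0>-q$ in $W(v)$ we have $-p=(q-1)p+p(-q)$ and $q=(p-1)(-q)+qp$, so the negative of each element of $W(v)$ is one of the sums. We test whether $s$ is divisible by the greatest common divisor of $W(v)$.
\item Otherwise all nonzero elements of $W(v)$ have the same sign. Then at most $|s|$ nonzero summands are needed, and a bounded search suffices.
\end{itemize}

Now run in parallel the semi-decision procedure for universality from the proof of part (3) and a search, over all pairs $(u,v)$ with $v$ nonempty, for a word $uv^\omega$ that is not accepted. If $\mathcal A$ is universal, only the first succeeds; if not, only the second succeeds, by Lemma~\ref{lem:periodic}. So universality of one-state automata is decidable.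
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Reachability Games And Related Matrix And Word Problems}, \url{https://core.ac.uk/download/161101660.pdf}.
\end{thebibliography}

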